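# Blaschke products whose numbers $a_nB'(a_n)$ are all equal

## A prescribed value of $zB'$ on the zero set

Let $\mathbb D=\{z\in\mathbb C:|z|<1\}$. For $a\in\mathbb D\setminus\{0\}$ write
$$b_a(z)=\frac{\bar a}{|a|}\cdot\frac{a-z}{1-\bar a z}.$$

**Theorem 1.** For every $b\in(0,1)$ and every $\Gamma>0$ there is an infinite Blaschke product
$$B(z)=\prod_{n=1}^\infty \frac{\bar a_n}{|a_n|}\cdot\frac{a_n-z}{1-\bar a_n z},$$
with simple zeros at distinct points $a_n\in\mathbb D\setminus\{0\}$, $\sum_n(1-|a_n|)<\infty$, such that
$$B(0)=b\qquad\text{and}\qquad a_nB'(a_n)=-\Gamma\quad\text{for all } n .$$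

The theorem answers a question taken from "A Class Of Interpolating Blaschke Products And Best Approximation In $L^p$ For $p < 1$", http://www.crm.cat/en/Publications/Publications/2002/Preprints/513.pdf: *does there exist an infinite Blaschke product with simple zeros such that*
$$\frac{a_nB'(a_n)}{B(0)}<0\ \text{ for all } n\qquad\text{and}\qquad \sum_{n}\frac1{|B'(a_n)|}=+\infty\,?$$
The first requirement, which I call the **sign condition**, says that each of these complex numbers is real and strictly negative. In words: at every zero, the derivative must point exactly against the direction of $\bar a_n$, and we ask whether the derivatives can fail to grow fast enough for the sum of reciprocals to converge.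

Theorem 1 gives the answer yes. For its $B$ we have $a_nB'(a_n)/B(0)=-\Gamma/b<0$, and $1/|B'(a_n)|=|a_n|/\Gamma\to1/\Gamma$ because $|a_n|\to1$. The terms do not tend to $0$, so $\sum_n|B'(a_n)|^{-p}=\infty$ for every $p>0$, in particular for $p=1$.

The range of $(b,\Gamma)$ cannot be enlarged. An infinite product of this form has $B(0)=\prod|a_n|\in(0,1)$, and $\Gamma>0$ is forced by the sign condition since $B(0)>0$.

## Blaschke products, inner functions and the differential equations we shall use

**Blaschke products.** Let $0<|a_n|<1$. Then $\sum(1-|a_n|)<\infty$ if and only if $\prod|a_n|>0$. In that case $\prod b_{a_n}$ converges locally uniformly on $\mathbb D$, in any order. It has modulus at most $1$, vanishes exactly at the $a_n$ with multiplicity, and has radial limits of modulus $1$ almost everywhere on $\partial\mathbb D$. Its value at $0$ is $\prod|a_n|$, since $b_a(0)=|a|$. A function that is holomorphic near $\overline{\mathbb D}$, unimodular on $\partial\mathbb D$, and has zeros $a_1,\dots,a_N$ in $\mathbb D$ (all $\ne0$) equals $c\prod_{j\le N} b_{a_j}$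 with $|c|=1$.

**Inner functions.** A bounded holomorphic function on $\mathbb D$ is *inner* if its radial limits have modulus $1$ a.e. An inner function $B$ with $B(0)\neq0$ factors as
$$B(z)=c\cdot\beta(z)\cdot S_\sigma(z),\qquad S_\sigma(z)=\exp\Big(-\int_{\partial\mathbb D}\frac{\zeta+z}{\zeta-z}\,d\sigma(\zeta)\Big),$$
where $|c|=1$, $\beta$ is the Blaschke product of the zeros of $B$, and $\sigma\ge0$ is a finite measure on $\partial\mathbb D$ singular to arc length. Here $-\log|S_\sigma|$ is the Poisson integral of $\sigma$, and for singular $\sigma$ it tends to $+\infty$ along the radius to $\zeta$ for $\sigma$-almost every $\zeta$.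

*Example.* If $\sigma$ is a mass $\tau>0$ at the point $1$, then $S_\sigma(z)=\exp\left(-\tau\frac{1+z}{1-z}\right)$. It is inner, has no zeros, and tends to $0$ along the radius to $1$.

**The half-plane variable.** We use
$$s=\frac{1+z}{1-z},\qquad z=\frac{s-1}{s+1}.$$
This maps $\mathbb D$ onto $\{\operatorname{Re}s>0\}$, $0$ to $1$, and $\partial\mathbb D\setminus\{1\}$ onto $i\mathbb R$. The point $z=1$ goes to $\infty$. The function of the example is $e^{-\tau s}$.

**Differential equations.** We need local existence and uniqueness, continuous dependence on initial values and parameters, and the fact that a smooth bounded right side gives a solution on all of $\mathbb R$. For linear systems with holomorphic coefficients on a simply connected domain, every initial value gives one holomorphic solution on the whole domain. A *Riccati equation* is $f'=A+Ef+Gf^2$. It comes from a linear system: for instance, $f'=f^2$ is solved by $f=N/P$ with $N'=0$, $P'=-N$, which gives $f(s)=N/(P_0-Ns)$ and shows that poles of $f$ are just zeros of $P$.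

## Few zeros, real zeros, and $N$-th roots

**One zero.** $b_a'(a)=-\frac{\bar a}{|a|}\cdot\frac1{1-|a|^2}$, so $\frac{a\,b_a'(a)}{b_a(0)}=-\frac1{1-|a|^2}<0$. One zero always works.

**Real zeros.** Suppose all zeros are real, so that $B$ is real on $(-1,1)$. At a zero $a>0$ the sign condition says $B'(a)<0$. But at two consecutive simple zeros in $(0,1)$ the derivatives have opposite signs. So there is at most one zero in $(0,1)$, and in the same way at most one in $(-1,0)$. Infinitely many zeros require genuinely complex positions.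

**$N$-th roots.** Let $b\in(0,1)$ and
$$B_N(z)=\frac{b-z^N}{1-bz^N}.$$
Its zeros are the $N$-th roots of $b$. It is unimodular on the circle and positive at $0$, so it is the product of the corresponding $b_a$. At a zero,
$$zB_N'(z)=\frac{-Nz^N}{1-bz^N}\Big|_{z^N=b}=-\frac{Nb}{1-b^2}.$$
So the sign condition holds, and $zB_N'$ takes one and the same value at all zeros. This is the finite model for Theorem 1.

**Dropping zeros breaks the condition.** Take $N=4$ and $r=b^{1/4}$, so the zeros are $\pm r,\pm ir$. Keep only $r$ and $ir$. The derivative of $b_rb_{ir}$ at $r$ is $b_r'(r)\,b_{ir}(r)$, with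
$$b_{ir}(r)=\frac{-i(ir-r)}{1+ir^2}=\frac{r(1+i)}{1+ir^2}=\frac{r\left[(1+r^2)+i(1-r^2)\right]}{1+r^4}\notin\mathbb R .$$
Since $r\,b_r'(r)$ is real, the sign condition fails. Each zero feels all the others, so we cannot simply truncate or build the zero set up one point at a time.

## Residues of $1/(zB)$ and the sum of the weights

The natural first reaction is to try to prove that the sum is finite. Let $B$ satisfy the sign condition. Since $B(0)>0$, the numbers $a_nB'(a_n)$ are negative. Put
$$w_n=\frac{B(0)}{|a_nB'(a_n)|}=-\frac{B(0)}{a_nB'(a_n)}>0 .$$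
The function $\frac{B(0)}{zB(z)}$ has residue $1$ at $0$ and residue $\frac{B(0)}{a_nB'(a_n)}=-w_n$ at $a_n$. Call $r\in(0,1)$ *admissible* if no $|a_n|$ equals $r$. The residue theorem on $|z|<r$ gives, for admissible $r$,
$$\sum_{|a_n|<r}w_n=1-\frac1{2\pi}\int_0^{2\pi}\frac{B(0)}{B(re^{it})}\,dt. \tag{1}$$

*Finite products.* Here we may take $r=1$. On the circle $1/B=\overline B$, and the mean of $\overline B$ is $\overline{B(0)}=B(0)$. Hence $\sum w_n=1-B(0)^2$ for every finite Blaschke product with simple zeros $a_n\ne 0$ satisfying the sign condition. As a check, $B_N$ has $w_n=\frac{1-b^2}{N}$, and there are $N$ zeros.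

*Infinite products.* One would like to let $r\to1$ in (1) and obtain the same value. The step that stops working is the limit of the integral: $1/B$ is unbounded near the circle, and nothing controls its circular means. The following statement records exactly what (1) gives.

**Proposition 2.** Let $B$ be an infinite product of the form in Theorem 1 (simple zeros, Blaschke condition) that satisfies the sign condition.

1. $\sum_n 1/|B'(a_n)|=\infty$ if and only if the circular means of $1/B$, which are real, tend to $-\infty$ as $r\to1$ through admissible radii.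
2. If $\liminf_{r\to1}\int_0^{2\pi}|B(re^{it})|^{-1}dt<\infty$, then $\sum_n 1/|B'(a_n)|<\infty$.
3. If $|B|\ge\delta>0$ on circles $|z|=r_j$ with $r_j\to1$, then $\sum_nw_n=1-B(0)^2$.

**Proof.** Let $W(r)=\sum_{|a_n|<r}w_n$, a nondecreasing function with limit $W=\sum w_n$ as $r\to1$. By (1), the mean of $1/B$ over an admissible circle is $(1-W(r))/B(0)$, a real number, and it tends to $-\infty$ if and only if $W=\infty$. Since $a_n\neq0$ and $|a_n|\to1$, we have $0<\min_k|a_k|\le|a_n|<1$. So $w_n=\frac{B(0)}{|a_n||B'(a_n)|}$ is comparable to $1/|B'(a_n)|$, and $W=\infty$ if and only if $\sum1/|B'(a_n)|=\infty$. This is part 1.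

For part 2, on an inadmissible circle $|B(re^{it})|^{-1}$ behaves near a zero $re^{it_0}$ like a constant times $|t-t_0|^{-1}$, so its integral is infinite. Hence a finite $\liminf$ is approached along admissible $r_j\to1$, and (1) bounds $W(r_j)$. As $W$ is monotone, $W<\infty$.

For part 3, the $r_j$ are admissible and $|1/B(r_je^{it})|\le1/\delta$. For almost every $t$, $1/B(r_je^{it})\to1/B(e^{it})=\overline{B(e^{it})}$. Dominated convergence in (1) and $\frac1{2\pi}\int\overline{B(e^{it})}\,dt=\overline{B(0)}=B(0)$ give $\sum w_n=1-B(0)^2$. $\square$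

So an example must be very small on parts of all circles near the boundary. We shall not try to place zeros. We look instead for a *differential equation* that forces $zB'=-\Gamma$ at each zero.

## A Riccati equation satisfied by $(b-z^N)/(1-bz^N)$

We want $zB'+\gamma$ to vanish wherever $B$ does. The simplest form achieving this is
$$zB'=-\gamma+pB+qB^2,\qquad\text{that is}\qquad \frac{zB'}{B}=p-\frac{\gamma}{B}+qB .$$
If $|B|=1$ on an arc of the circle, then $zB'/B$ is real there, being the derivative of $\arg B(e^{it})$. Take $p$ real on the circle and $q$ a real constant. Then we need $\operatorname{Im}(qB-\gamma\overline B)=(q+\gamma)\operatorname{Im}B=0$, so $q=-\gamma$: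
$$\frac{zB'}{B}=p(z)-\gamma\Big(B+\frac1B\Big). \tag{2}$$
At $z=0$ with $B(0)=b$ this forces $p(0)=\gamma(b+\frac1b)$.

**Constant $p$.** Then (2) reads $zB'=-\gamma(B-b)(B-\frac1b)$. Separating variables gives $\frac{B-b}{B-1/b}=Kz^{\mu}$ with
$$\mu=\gamma\Big(\frac1b-b\Big).$$
A nonconstant solution holomorphic at $0$ exists only if $\mu$ is a positive integer $N$. Then $B=\frac{b-(K/b)z^N}{1-Kz^N}$, which for $K=b$ is $B_N$. So the finite model does satisfy (2), but a constant $p$ yields only rational functions, with finitely many zeros.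

**Nonconstant $p$.** A function real on the circle and holomorphic near $\overline{\mathbb D}$ is constant, so $p$ must have a singularity on $\partial\mathbb D$. We choose
$$p(z)=\gamma\Big(b+\frac1b\Big)-\frac{2\lambda z}{(1-z)^2},\qquad\lambda\ge0.$$
It is real on the circle because $\frac{z}{(1-z)^2}=\frac{s^2-1}4$, and $s=iy$ there. Write $B(z)=f(s)$. Since $\frac{ds}{dz}=\frac2{(1-z)^2}$, we have $z\frac{ds}{dz}=\frac{s^2-1}2$, and (2) becomes
$$f'(s)=-\lambda f+\frac{2\gamma\,(f-b)(f-1/b)}{1-s^2}. \tag{3}$$
Dividing by $f$, this is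
$$\frac{f'}{f}=-\lambda+\frac{2\gamma\,(f+1/f-b-1/b)}{1-s^2}. \tag{4}$$
For $\lambda=0$ this is the finite model. For $\gamma=0$ it gives $f=\text{const}\cdot e^{-\lambda s}$, the zero-free singular inner function. With both parameters positive we hope for infinitely many zeros. We must secure the following:

1. a solution holomorphic at the singular point $s=1$ with $f(1)=b$;
2. unimodularity on $i\mathbb R$, for which one unimodular value on $i\mathbb R$ will suffice, and $\lambda$ is the free parameter we tune to get it;
3. $|f|<1$ inside the half-plane;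
4. no singular factor $e^{-\tau s}$, and infinitely many zeros.

Until the last part of the proof we assume
$$\gamma>0,\qquad \mu=\gamma\Big(\frac1b-b\Big)<1. \tag{5}$$

## The holomorphic solution at $s=1$ when $\mu<1$

**Step 1.** *Purpose: to solve (3) near $s=1$ by a holomorphic function with value $b$, depending continuously on $\lambda$.*

Put $\Lambda=2\log(1/b)$ and let $\lambda\in[0,\Lambda]$. Write $s=1-x$ and $f=b+g(x)$. Then $1-s^2=x(2-x)$ and $\frac{d}{dx}=-\frac{d}{ds}$, so (3) becomes
$$xg'=\lambda x(b+g)-\frac{2\gamma g\,(g+b-1/b)}{2-x}=\lambda bx+\lambda xg-\frac{2\gamma g^2}{2-x}+\frac{2\mu g}{2-x}.$$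
Since $\frac{2\mu}{2-x}=\mu+\frac{\mu x}{2-x}$, this is
$$xg'-\mu g=F_\lambda(x,g),\quad F_\lambda=\lambda bx+R_\lambda(x,g),\quad R_\lambda=\lambda xg+\frac{\mu x}{2-x}\,g-\frac{2\gamma g^2}{2-x}. \tag{6}$$

*Why (5) is needed here.* For $g=\sum_{k\ge1}g_kx^k$, the coefficient of $x$ in (6) gives $(1-\mu)g_1=\lambda b$. If $\mu=1$ and $\lambda>0$, there is no holomorphic solution. If $\mu>1$, then $g_1<0$, and the solution would leave $b$ in the wrong direction for Step 2.

*The fixed point problem.* Let
$$M=1+\frac{\Lambda b}{1-\mu},\qquad C=\Lambda+\mu+4\gamma M,\qquad\rho=\min\Big\{\frac12,\frac1{2CM}\Big\}.$$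
Let $X$ be the set of holomorphic $g$ on $|x|<\rho$, real on the real axis, with $\|g\|:=\sup|g(x)/x|\le M$; in particular $g(0)=0$. Via $g\mapsto g/x$ this is a closed subset of the space of bounded holomorphic functions with the sup norm, so $X$ is complete. Define
$$T_\lambda g(x)=\int_0^1t^{-\mu-1}F_\lambda(tx,g(tx))\,dt .$$
The integral converges because $F_\lambda(y,g(y))=O(y)$ and $\mu<1$. If $F_\lambda(y,g(y))=\sum_{k\ge1}G_ky^k$, then $\int_0^1t^{k-\mu-1}dt=\frac1{k-\mu}$ gives
$$T_\lambda g=\sum_{k\ge1}\frac{G_k}{k-\mu}x^k,$$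
which is holomorphic on $|x|<\rho$ and real on the real axis. Equation (6) says $(k-\mu)g_k=G_k$ for all $k\ge1$. So the fixed points of $T_\lambda$ in $X$ are exactly the solutions of (6) in $X$.

*Contraction.* Let $g,h\in X$ and $|x|<\rho$. Then $|2-x|\ge1$ and $|g+h|\le2M|x|$, so
$$|R_\lambda(x,g)-R_\lambda(x,h)|\le\left(\Lambda+\mu+4\gamma M\right)|x||g-h|=C|x||g-h|\le C|x|^2\|g-h\| .$$
Insert this at the point $tx$, integrate against $t^{-\mu-1}$, and divide by $|x|$:
$$\|T_\lambda g-T_\lambda h\|\le\frac{C\rho}{2-\mu}\|g-h\|\le\frac12\|g-h\| .$$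
Here we used $2-\mu>1$ and $C\rho\le\frac1{2M}\le\frac12$.

*Self-map.* Since $R_\lambda(x,0)=0$, the same estimate with $h=0$ gives
$$\|T_\lambda g\|\le\frac{\Lambda b}{1-\mu}+C\rho M\le(M-1)+\frac12\le M .$$
So $T_\lambda$ maps $X$ into $X$. By Banach's theorem there is a unique fixed point $g_\lambda\in X$.

*Dependence on $\lambda$.* We have $F_\lambda(y,g)-F_{\lambda'}(y,g)=(\lambda-\lambda')y(b+g)$ with $|g|\le M\rho\le M$, and $\int_0^1t^{-\mu}dt=\frac1{1-\mu}$. Hence $\|T_\lambda g-T_{\lambda'}g\|\le|\lambda-\lambda'|\frac{b+M}{1-\mu}$, and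
$$\|g_\lambda-g_{\lambda'}\|\le\|T_\lambda g_\lambda-T_\lambda g_{\lambda'}\|+\|T_\lambda g_{\lambda'}-T_{\lambda'}g_{\lambda'}\|\le\frac12\|g_\lambda-g_{\lambda'}\|+|\lambda-\lambda'|\frac{b+M}{1-\mu},$$
so $\lambda\mapsto g_\lambda$ is Lipschitz in norm. Moreover $g_0=0$, because $F_0(x,0)=0$. Finally $G_1=\lambda b$, because $R_\lambda(x,g(x))=O(x^2)$, so $g_\lambda'(0)=\frac{\lambda b}{1-\mu}$.

Put $f_\lambda=b+g_\lambda$. It is holomorphic for $|s-1|<\rho$, real on the real axis, and solves (3).

## Shooting from $s=1$ to the value $1$ at $s=0$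

**Step 2.** *Purpose: to choose $\lambda>0$ so that $f_\lambda$ takes the unimodular value $1$ at $s=0$.*

Continue $f_\lambda$ as a real solution in $x=1-s\in[0,1]$ of
$$\frac{df}{dx}=\lambda f-\frac{2\gamma\,(f-b)(f-1/b)}{x(2-x)} . \tag{7}$$
The right side is smooth for $0<x<2$, so solutions may be continued slightly past $x=1$.

*Continuous dependence.* Suppose $f_{\lambda_0}$ exists on $[0,x_1]$ with $0<x_1<2$. Then for $\lambda\in[0,\Lambda]$ near $\lambda_0$, $f_\lambda$ exists on $[0,x_1]$, and $f_\lambda\to f_{\lambda_0}$ uniformly there as $\lambda\to\lambda_0$. On $[0,\rho/2]$ this is the norm continuity of Step 1. On the rest it is continuous dependence for (7), started at $x=\rho/2$ with converging initial values.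

*Monotonicity.* Let $\lambda\in(0,\Lambda]$. Where $b\le f\le1$ we have $(f-b)(f-1/b)\le0$, so (7) gives $\frac{df}{dx}\ge\lambda f>0$. Since $g'_\lambda(0)>0$, $f_\lambda>b$ for small $x>0$. As long as $f_\lambda<1$, it cannot return to $b$: it would have been increasing up to the first return. So $f_\lambda$ increases strictly with values in $[b,1]$ until it possibly reaches $1$. Being bounded, it does not cease to exist before that. So either $f_\lambda$ attains $1$ at some $x\in(0,1]$, with positive derivative there, or $f_\lambda$ exists on $[0,1]$ with values in $[b,1)$.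

Let $S$ be the set of $\lambda\in(0,\Lambda]$ for which $1$ is attained at some $x\in(0,1]$.

- $\Lambda\in S$: as long as $f_\Lambda\le1$, $\frac{df}{dx}\ge\Lambda f$ gives $f_\Lambda(x)\ge be^{\Lambda x}$, and $be^{\Lambda/2}=1$. So $1$ is reached at some $x\le\frac12$.
- Small $\lambda>0$ are not in $S$: $f_0\equiv b$ on $[0,1]$, so $f_\lambda\to b<1$ uniformly on $[0,1]$ as $\lambda\to0$.

Let $\lambda^*=\inf S$. Then $0<\lambda^*\le\Lambda$.

*$f_{\lambda^*}$ does not attain $1$ at a point $x_1<1$.* Otherwise, its derivative being positive there, $f_{\lambda^*}(x_1+\varepsilon)>1$ for some $\varepsilon>0$ with $x_1+\varepsilon<1$ and $f_{\lambda^*}$ defined on $[0,x_1+\varepsilon]$. For $\lambda<\lambda^*$ close to $\lambda^*$ also $f_\lambda(x_1+\varepsilon)>1$. By the intermediate value theorem $f_\lambda$ attains $1$, so $\lambda\in S$, contradicting $\lambda^*=\inf S$.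

*$f_{\lambda^*}$ is not $<1$ on all of $[0,1]$.* Otherwise its maximum on $[0,1]$ would be $<1$, and the same would hold for all $\lambda\in(0,\Lambda]$ near $\lambda^*$. No such $\lambda$ would be in $S$, contradicting $\lambda^*=\inf S$.

Hence $f_{\lambda^*}$ attains $1$ at $x=1$ and not before. From now on $\lambda=\lambda^*>0$ and $f=f_{\lambda^*}$, so
$$f(1)=b,\qquad f(0)=1.$$

## Unimodularity on the imaginary axis

**Step 3.** *Purpose: to define $f$ on a domain containing $\{\operatorname{Re}s\ge0\}$, and to show $|f|=1$ on $i\mathbb R$.*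

*Continuation.* Since $(f-b)(f-\frac1b)=1-(b+\frac1b)f+f^2$, (3) is $f'=A+Ef+Af^2$ with
$$A=\frac{2\gamma}{1-s^2},\qquad E=-\lambda-\frac{2\gamma(b+1/b)}{1-s^2}.$$
If $N'=EN+AP$ and $P'=-AN$, then
$$\Big(\frac NP\Big)'=\frac{EN+AP}{P}+\frac{AN^2}{P^2}=A+E\frac NP+A\Big(\frac NP\Big)^2,$$
so $N/P$ solves (3). Consider
$$V_1=\mathbb C\setminus(-\infty,1],\qquad V_2=\mathbb C\setminus\left((-\infty,-1]\cup[1,\infty)\right).$$
Both are star-shaped, about $2$ and $0$ respectively, hence simply connected, and neither contains $\pm1$. Let $D$ be the disc $|s-1|<\rho$ and pick $s_1\in V_j\cap D$. Solve the linear system on $V_j$ with $N(s_1)=f(s_1)$, $P(s_1)=1$. Then $P\not\equiv0$, so $N/P$ is meromorphic on $V_j$. It equals $f$ near $s_1$ by uniqueness for (3), hence on the slit disc $V_j\cap D$, which is connected, by the identity theorem.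

The set $V_1\cap V_2$ consists of the open upper and lower half-planes. In each, both continuations agree with $f$ on a half-disc of $D$, so they agree throughout. Thus $f$ extends to a single-valued meromorphic function on
$$V_1\cup V_2\cup D=\Omega:=\mathbb C\setminus(-\infty,-1],$$
solving (3). On $[0,1)$ it coincides with the real solution of Step 2, by uniqueness, since that solution is finite there. In particular $f(0)=1$. The function $\overline{f(\bar s)}$ is meromorphic on $\Omega$ and equals $f$ near $1$, so $f(\bar s)=\overline{f(s)}$.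

*The imaginary axis.* Let $\varphi$ be the real solution of
$$\varphi'(y)=-\lambda-\frac{2\gamma\left(b+1/b-2\cos\varphi\right)}{1+y^2},\qquad\varphi(0)=0. \tag{8}$$
It exists on $\mathbb R$, because the right side is smooth and bounded. Put $u(y)=e^{i\varphi(y)}$. As $2\cos\varphi=u+1/u$,
$$u'=i\varphi'u=i\Big[-\lambda u+\frac{2\gamma\left(u^2+1-(b+1/b)u\right)}{1+y^2}\Big].$$
Since $1-(iy)^2=1+y^2$, equation (3) shows that $y\mapsto f(iy)$ satisfies this same equation wherever it is finite, and $f(0)=1=u(0)$. The two agree near $y=0$. If they agree on an open interval with endpoint $y_0$, then $f(iy)$ is bounded near $y_0$ on that side, so $iy_0$ is not a pole, the values at $y_0$ agree, and local uniqueness carries the agreement past $y_0$. Hence $f(iy)=e^{i\varphi(y)}$ for all real $y$, so $|f|=1$ on $i\mathbb R$ and $f$ is holomorphic near $i\mathbb R$.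

## Paths along which $|f|$ cannot come back to $1$

**Step 4.** *Purpose: to show $|f|<1$ for $\operatorname{Re}s>0$.* We do not know yet that $f$ has no poles there, so we move inward from the axis along suitable paths.

At a point where $f=e^{i\phi}$, $f+1/f=2\cos\phi$. By (4), along a curve $s(\tau)$,
$$\frac{d}{d\tau}\log|f|=\operatorname{Re}\Big(\frac{f'}f\dot s\Big)=-\lambda\operatorname{Re}\dot s-2\gamma D_\phi\operatorname{Re}\frac{\dot s}{1-s^2},\qquad D_\phi=b+\frac1b-2\cos\phi>0, \tag{9}$$
because $b+\frac1b>2$. Write $s=x+iy$ with $y>0$. Then $1-s^2=1-x^2+y^2-2ixy$.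

- *Horizontal motion, $\dot s=1$, $0\le x\le\sqrt{1+y^2}$.* Here $\operatorname{Re}\frac1{1-s^2}=\frac{1-x^2+y^2}{|1-s^2|^2}\ge0$, so (9) is at most $-\lambda<0$.
- *Downward motion, $\dot s=-i$, $x>0$, $y>0$.* Here $\operatorname{Re}\dot s=0$ and $\operatorname{Re}\frac{-i}{1-s^2}=\operatorname{Im}\frac1{1-s^2}=\frac{2xy}{|1-s^2|^2}>0$, so (9) is negative.

So along such a segment, $\log|f|$ has negative derivative *whenever* $|f|=1$. Consequently, if $|f|\le1$ at the start, then $|f|<1$ afterwards. Indeed, $|f|<1$ just after the start, by continuity if $|f|<1$ there and by the derivative if $|f|=1$. Suppose $|f|\ge1$ at some later time. Since $|f|$ is continuous with values in $[0,\infty]$, there is a first later time with $|f|=1$. Just before it, $\log|f|<0$, so the derivative of $\log|f|$ at it is $\ge0$, a contradiction. In particular no pole is met.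

Let $s_*=x_*+iy_*$ with $x_*,y_*>0$.

- If $x_*^2\le1+y_*^2$, go horizontally from $iy_*$, where $|f|=1$, to $s_*$.
- If $x_*^2>1+y_*^2$, put $Y=\sqrt{x_*^2-1}>y_*$. Go horizontally from $iY$ to $x_*+iY$, which is allowed because $x_*^2=1+Y^2$. Then go straight down to $s_*$.

In both cases $|f(s_*)|<1$. By $f(\bar s)=\overline{f(s)}$, also $|f|<1$ when $\operatorname{Re}s>0$ and $\operatorname{Im}s<0$. A point of $(0,\infty)$ is a limit of points where $|f|<1$, so it is not a pole, and $|f|\le1$ there. Finally $f$ is nonconstant, since $f(1)=b\ne1=f(0)$. By the maximum principle $|f|<1$ throughout $\operatorname{Re}s>0$.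

## No singular factor, and infinitely many zeros

**Step 5.** *Purpose: to show that $B(z)=f\left(\frac{1+z}{1-z}\right)$ is a unimodular constant times an infinite Blaschke product.*

By Steps 3 and 4, $B$ is holomorphic in $\mathbb D$ with $|B|<1$, and it extends analytically across $\partial\mathbb D\setminus\{1\}$ with $|B|=1$ there. So $B$ is inner, and $B(0)=f(1)=b\ne0$. Write $B=c\,\beta\,S_\sigma$. For $\sigma$-almost every $\zeta$ we have $|B(r\zeta)|\le|S_\sigma(r\zeta)|\to0$ as $r\to1$. But $|B(r\zeta)|\to1$ for every $\zeta\neq1$. So $\sigma$ is carried by $\{1\}$. With $\tau=\sigma(\{1\})\ge0$,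
$$f(s)=e^{-\tau s}\cdot c\,\beta(z).$$

*$\tau=0$.* For $\gamma=0$ the solution would be exactly a multiple of $e^{-\lambda s}$, so this must use the $\gamma$-term. Suppose $\tau>0$. Then $|f(s)|\le e^{-\tau s}$ for $s>0$, where $f$ is real. So there is $s_0>1$ with $1+f^2-(b+\frac1b)f\ge\frac12$ for $s\ge s_0$. By (3), for $s\ge s_0$,
$$\left(e^{\lambda s}f\right)'=-\frac{2\gamma e^{\lambda s}}{s^2-1}\Big(1+f^2-\big(b+\tfrac1b\big)f\Big)\le-\frac{\gamma e^{\lambda s}}{s^2-1}\le-\frac{\gamma e^{\lambda s}}{s^2} .$$
Integrate from $s_0$ to $s$, and use $t^{-2}\ge s^{-2}$ for $t\le s$: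
$$e^{\lambda s}f(s)\le e^{\lambda s_0}f(s_0)-\frac{\gamma}{\lambda s^2}\left(e^{\lambda s}-e^{\lambda s_0}\right).$$
Multiply by $s^2e^{-\lambda s}$ and let $s\to\infty$. Since $\lambda>0$,
$$\limsup_{s\to\infty}s^2f(s)\le-\frac\gamma\lambda<0 .$$
This contradicts $|s^2f(s)|\le s^2e^{-\tau s}\to0$. So $\tau=0$ and $B=c\beta$.

*Infinitely many zeros.* Otherwise $B$ would be a constant times a finite Blaschke product, hence continuous at $z=1$ with $|B(1)|=1$. Then $f(s)\to\varepsilon$ as $s\to+\infty$, and $\varepsilon\in\{1,-1\}$ because $f$ is real on $(0,\infty)$. The last term of (3) tends to $0$, so $f'(s)\to-\lambda\varepsilon\ne0$, and $f$ would be unbounded on $(0,\infty)$. This contradicts $|f|<1$.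

## The value of $zB'$ at the zeros

**Step 6.** *Purpose: to read off $a_nB'(a_n)$ from the equation and to fix the constant $c$.*

From $zB'(z)=f'(s)\cdot\frac{s^2-1}2$ and (3),
$$zB'(z)=\frac\lambda2\left(1-s^2\right)B-\gamma\,(B-b)\Big(B-\frac1b\Big). \tag{10}$$
Let $a_n$ be a zero of $B$. Then $a_n\neq0$, since $B(0)=b$. Setting $B=0$ in (10) gives
$$a_nB'(a_n)=-\gamma\,(-b)\Big(-\frac1b\Big)=-\gamma .$$
In particular $B'(a_n)\ne0$, so all zeros are simple and the $a_n$ are distinct. From $B=c\prod_nb_{a_n}$ and $B(0)=b$ we get $b=c\prod|a_n|$, so $c>0$ and therefore $c=1$.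

This proves Theorem 1 whenever $\Gamma=\gamma$ satisfies $\gamma(\frac1b-b)<1$. For instance $b=\frac12$, $\gamma=\frac13$ gives $\mu=\frac12$, which already answers the question.

## Arbitrary $\Gamma$ by the substitution $z\mapsto z^N$

**Step 7.** *Purpose: to remove restriction (5).* In the model, passing from $B_1$ to $B_N(z)=B_1(z^N)$ multiplied the value of $zB'$ at the zeros by $N$. We do the same here.

Given $b\in(0,1)$ and $\Gamma>0$, choose $N\in\mathbb N$ with $\frac\Gamma N(\frac1b-b)<1$. Let $B$ be the product of Steps 1–6 for $\gamma=\Gamma/N$, and put $\tilde B(z)=B(z^N)$.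

*Form of $\tilde B$.* For each $n$, the function $b_{a_n}(z^N)$ is holomorphic near $\overline{\mathbb D}$ and unimodular on the circle. Its value at $0$ is $|a_n|>0$, and its zeros are the $N$ distinct $N$-th roots of $a_n$, each simple. So it is a unimodular constant times $\prod_{\zeta^N=a_n}b_\zeta(z)$. Both are positive at $0$, so the constant is $1$. Roots of different $a_n$ are different. The product of the moduli of all the roots is
$$\prod_n\prod_{\zeta^N=a_n}|\zeta|=\prod_n|a_n|=b>0,$$
so the Blaschke condition holds. Hence $\tilde B=\prod_n\prod_{\zeta^N=a_n}b_\zeta$ is an infinite Blaschke product of the required form, with simple zeros, and $\tilde B(0)=B(0)=b$.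

*Values at the zeros.* If $\zeta^N=a_n$, then $\tilde B'(\zeta)=N\zeta^{N-1}B'(\zeta^N)$, so
$$\zeta\tilde B'(\zeta)=N\zeta^NB'(\zeta^N)=N\,a_nB'(a_n)=-N\cdot\frac\Gamma N=-\Gamma .$$
This proves Theorem 1. $\blacksquare$

## Circular means of $1/B$ for these products

For the products of Theorem 1 all weights are equal, $w_n=w:=b/\Gamma$, and by varying $\Gamma$ this can be any prescribed $w>0$. If $n(r)$ denotes the number of zeros in $|z|<r$, then (1) reads, for admissible $r$,
$$\frac1{2\pi}\int_0^{2\pi}\frac{dt}{B(re^{it})}=\frac{1-w\,n(r)}{b}\longrightarrow-\infty\qquad(r\to1).$$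
So the divergence described in part 1 of Proposition 2 really occurs. By parts 2 and 3, these $B$ satisfy $\int_0^{2\pi}|B(re^{it})|^{-1}dt\to\infty$ as $r\to1$, and they are not bounded away from $0$ on any sequence of circles $|z|=r_j$ with $r_j\to1$.
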